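# Lifting weakly null sequences across a copy of $\ell_1$, and the Dunford–Pettis property of $\ell_\infty/\ell_1$

## 1. Two statements about $Z/M$ with $M\simeq\ell_1$

**Theorem 1.** Let $Z$ be a Banach space, $M\subset Z$ a closed subspace isomorphic to $\ell_1$, and $q:Z\to Z/M$ the quotient map. If $(x_i)_{i\in\mathbb N}$ is weakly null in $Z/M$, then there is a weakly null sequence $(F_i)$ in $Z$ with $qF_i=x_i$ for all $i$.

**Corollary 2.** If $Z$ has the Dunford–Pettis property and $M\subset Z$ is isomorphic to $\ell_1$, then $Z/M$ has the Dunford–Pettis property. In particular $\ell_\infty/\ell_1$ has the Dunford–Pettis property, for every isomorphic embedding $\ell_1\to\ell_\infty$.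

Here is what the words mean. Scalars are real or complex throughout. A sequence is *weakly null* if every continuous functional sends it to a null sequence of scalars; such a sequence is bounded. An operator $T:X\to Y$ is *weakly compact* if the image of the unit ball is relatively weakly compact. It is *completely continuous* if it maps weakly convergent sequences to norm convergent ones.

**Definition (DPP).** $X$ has the *Dunford–Pettis property* if, for every Banach space $Y$, every weakly compact operator $X\to Y$ is completely continuous.

**Definition (Schur property).** $X$ has the *Schur property* if every weakly null sequence in $X$ is norm null.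

Two examples should be kept in mind. The space $\ell_2$ does not have the DPP: its identity is weakly compact by reflexivity, but the unit vectors are weakly null and not norm null. The space $\ell_1$ has the Schur property (Schur's theorem). A Schur space trivially has the DPP, since every operator on it is completely continuous.

The space $\ell_\infty/\ell_1$ is the quotient of $\ell_\infty$ by the range of some isomorphic embedding of $\ell_1$. For instance, index the coordinates of $\ell_\infty$ by the countable set $\bigcup_n\{\pm1\}^n$ and send $y\in\ell_1$ to the family $\big(\sum_{a<n}\epsilon_ay_a\big)_{\epsilon\in\{\pm1\}^n,\,n\ge1}$. With real scalars this is isometric. With complex scalars the norm of the image lies between $\frac12\|y\|_1$ and $\|y\|_1$, because for any scalars $c_a$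
$$\sum_{a<n}|c_a|\le\sum_{a<n}|\mathrm{Re}\,c_a|+\sum_{a<n}|\mathrm{Im}\,c_a|\le 2\max_{\epsilon\in\{\pm1\}^n}\Big|\sum_{a<n}\epsilon_ac_a\Big| . \tag{1}$$
It is known that $\ell_\infty/\ell_1$ does not depend, up to isomorphism, on the embedding, and consequently that $\ell_\infty/\ell_1\simeq K(c_0)^*$, where $K(c_0)$ is the kernel of a quotient map $\ell_1\to c_0$. Our argument does not use this; it treats every embedding directly.

What is at stake in Theorem 1 is the difference between two sets of test functionals. The dual of $Z/M$ is $M^\perp=\{z\in Z^*: z|_M=0\}$. That $(x_i)$ is weakly null says that *any* lift $(f_i)$ satisfies $z(f_i)\to0$ for $z\in M^\perp$. We want a lift for which this holds for all $z\in Z^*$, and we may change $f_i$ only by elements of $M$.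

**Proof of Corollary 2 from Theorem 1.** Let $T:Z/M\to Y$ be weakly compact and $x_i\to x$ weakly. By Theorem 1, lift $(x_i-x)$ to a weakly null sequence $(F_i)$ in $Z$. The operator $Tq:Z\to Y$ is weakly compact, so it is completely continuous because $Z$ has the DPP. Hence $T(x_i-x)=TqF_i\to0$ in norm. For the last sentence, $\ell_\infty=C(\beta\mathbb N)$, and by a theorem of Grothendieck all $C(K)$ spaces have the DPP. $\square$

So everything rests on Theorem 1.

## 2. A complemented kernel, and the kernel of $\ell_1\to\ell_2$

**When $M$ is complemented.** Let $P$ be a bounded projection of $Z$ onto $M$. The operator $I-P$ kills $M$, so it factors as $I-P=Jq$ with $J:Z/M\to Z$ bounded and linear, and $qJ=\mathrm{id}$. Then $F_i=Jx_i$ is a weakly null lift. This settles, for example, all finite-dimensional $M$.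

**When the lifting fails.** Let $Z=\ell_1$ and let $M$ be the kernel of a quotient map $\ell_1\to\ell_2$. The unit vectors of $\ell_2$ are weakly null. A weakly null lift in $\ell_1$ would be norm null by Schur's theorem, which would force $\|e_i\|_2\to0$. So no such lift exists, and the DPP is lost as well: $\ell_1$ has it and $\ell_2$ does not. Theorem 1 therefore has to use the hypothesis $M\simeq\ell_1$ in earnest.

**Complementation is not available for $\ell_\infty/\ell_1$.** Let $W:\ell_1\to\ell_\infty$ be an isomorphic embedding with range $M$. If $P$ were a projection of $\ell_\infty$ onto $M$, then $\theta\mapsto\theta\circ W^{-1}\circ P$ would be a bounded linear right inverse of the restriction map $z\mapsto z\circ W$ from $\ell_\infty^*$ onto $\ell_1^*=\ell_\infty$. Even such a right inverse does not exist. It would embed $\ell_\infty$, hence $c_0$, isomorphically into $\ell_\infty^*$, which is the space of measures on $\beta\mathbb N$. That space is weakly sequentially complete, so its closed subspaces are too. But $c_0$ is not: the sequence $\sum_{a<n}e_a$ is weakly Cauchy without weak limit.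

So linear choices are ruled out. We have to work with nonlinear ones.

## 3. The correction problem for set functions

Notation: $\mathbb N=\{0,1,2,\dots\}$, $[p,q)=\{p,\dots,q-1\}$, and $\langle\gamma,\theta\rangle=\sum_a\gamma(a)\theta(a)$ for $\gamma\in\ell_1$, $\theta\in\ell_\infty$. Subsets of $\mathbb N$ are identified with points of the compact metrizable space $2^{\mathbb N}$.

**Step 0: setup and reduction to separable $Z$.** *The purpose is to fix the objects and to make the dual ball metrizable.* Let $W:\ell_1\to Z$ be an isomorphic embedding with range $M$, and $C=\|W^{-1}:M\to\ell_1\|$. As $(x_i)$ is bounded, choose $f_i\in Z$ with $qf_i=x_i$ and $\|f_i\|\le\|x_i\|+1$, a bounded sequence. Let $Z_0$ be the closed span of $M\cup\{f_i:i\in\mathbb N\}$. It is separable. The norm of a coset in $Z_0/M$ and in $Z/M$ is the same distance to $M$, so $Z_0/M\subset Z/M$ isometrically. By Hahn–Banach, every functional on $Z_0/M$ extends to $Z/M$, so $(x_i)$ is weakly null in $Z_0/M$. A weakly null sequence in $Z_0$ is weakly null in $Z$. Hence we may assume that $Z$ is separable.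

For $z\in Z^*$ put $\rho(z)=z\circ W\in\ell_1^*=\ell_\infty$; its coordinates are $z(We_a)$, and $z(W\gamma)=\langle\gamma,\rho(z)\rangle$. Given $\theta\in\ell_\infty$, the functional $\theta\circ W^{-1}$ on $M$ has norm at most $C\|\theta\|$, and Hahn–Banach extends it to $Z$. So
$$\text{every }\theta\in\ell_\infty\text{ equals }\rho(z)\text{ for some }z\in Z^*\text{ with }\|z\|\le C\|\theta\|. \tag{2}$$
If $\rho(z)=0$, then $z\in M^\perp=(Z/M)^*$ and $z(f_i)=z(x_i)$. Hence
$$\rho(z)=0\ \Longrightarrow\ z(f_i)\to0 . \tag{3}$$
This holds for every lift $(f_i)$.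

The next lemma says that it suffices to test against one functional for each *set* $A\subset\mathbb N$.

**Lemma 3.** For each $A\subset\mathbb N$ let $\sigma(A)\in Z^*$ satisfy $\rho(\sigma(A))=1_A$, and let $(f_i)$ be a bounded lift of $(x_i)$. If $(\gamma_i)$ is bounded in $\ell_1$ and
$$\sigma(A)(f_i)-\langle\gamma_i,1_A\rangle\longrightarrow0\quad\text{for every }A\subset\mathbb N, \tag{4}$$
then $F_i=f_i-W\gamma_i$ is a weakly null lift of $(x_i)$. Conversely, every weakly null lift arises in this way.

*Proof.* Clearly $qF_i=x_i$ and $(F_i)$ is bounded. Since $\sigma(A)(W\gamma_i)=\langle\gamma_i,1_A\rangle$, (4) says $\sigma(A)(F_i)\to0$ for every $A$. Let $z\in Z^*$ and $\eta>0$. Simple functions are dense in $\ell_\infty$, so there is a finite sum $\theta=\sum_lc_l1_{A_l}$ with $\|\rho(z)-\theta\|_\infty\le\eta$. By (2), choose $w$ with $\rho(w)=\rho(z)-\theta$ and $\|w\|\le C\eta$. Then $u=z-\sum_lc_l\sigma(A_l)-w$ satisfies $\rho(u)=0$, so $u(F_i)=u(x_i)\to0$. Therefore $\limsup_i|z(F_i)|\le C\eta\sup_i\|F_i\|$, and $\eta$ was arbitrary. Conversely, if $(F_i)$ is a weakly null lift, then $f_i-F_i\in M$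 is bounded, so it equals $W\gamma_i$ with $(\gamma_i)$ bounded, and $\sigma(A)(f_i)-\langle\gamma_i,1_A\rangle=\sigma(A)(F_i)\to0$. $\square$

So Theorem 1 becomes a problem about the scalar functions
$$h_i(A)=\sigma(A)(f_i),\qquad A\in2^{\mathbb N}.$$
*Find bounded $\gamma_i\in\ell_1$ with $h_i(A)-\langle\gamma_i,1_A\rangle\to0$ for each $A$.* If $A\cap A'=\emptyset$, then $\sigma(A\cup A')-\sigma(A)-\sigma(A')\in\ker\rho$, so (3) gives

* **(P1)** if $A\cap A'=\emptyset$, then $h_i(A\cup A')-h_i(A)-h_i(A')\to0$ as $i\to\infty$.

Thus $h_i$ is asymptotically additive, but only pointwise: the speed depends on the pair $(A,A')$.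

**Running example.** Let $Z=\ell_1\oplus c_0$ with $\|(y,x)\|=\|y\|_1+\|x\|_\infty$, and $Wy=(y,0)$, so $C=1$, $Z/M=c_0$, and $Z^*=\ell_\infty\oplus\ell_1$ with the maximum norm. Let $x_i=e_i\in c_0$. Of course $(0,e_i)$ is a weakly null lift, but suppose that we start from $f_i=(e_i,e_i)$ and choose
$$\sigma(A)=(1_A,e_{\min A})\ \ (A\neq\emptyset),\qquad \sigma(\emptyset)=0 .$$
Then $h_i(A)=1_A(i)+[\min A=i]$, where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise (also $0$ for $A=\emptyset$). For fixed $A$ the second term is eventually $0$, so (4) holds with $\gamma_i=e_i$, and the lemma returns $(0,e_i)$. The task is to *detect* $\gamma_i=e_i$ from $h_i$ in spite of the term $[\min A=i]$, which is small for each fixed $A$ and $i$ large, but not small uniformly in $A$.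

## 4. Correction by coordinates

The sensible first attempt is to read off the coordinates of $\gamma_i$ directly: choose $z_a\in Z^*$ with $\rho(z_a)=1_{\{a\}}$ and set $\gamma_i=\sum_az_a(f_i)e_a$. This can fail to define an element of $\ell_1$, even when no correction is needed. In $Z=\ell_1\oplus c_0$ take $f_i=(0,e_i)$, which is weakly null, and $z_a=(1_{\{a\}},y)$ with $y=\sum_j2^{-j}e_j$. Then $z_a(f_i)=2^{-i}$ for every $a$, and $\sum_a|z_a(f_i)|=\infty$ for each $i$.

The exact point is this: (3) controls, for fixed $n$, the first $n$ coordinates as $i\to\infty$, with no uniformity in $n$. What can be saved is the following.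

**Step 1: removing what sits on finitely many coordinates.** *The purpose is to change the bounded lift so that, in addition to (3),*
$$\rho(z)\text{ finitely supported}\ \Longrightarrow\ z(f_i)\to0 . \tag{5}$$
Put $c_{i,a}=z_a(f_i)$. Let $n\ge1$ and $\epsilon\in\{\pm1\}^n$. By (2) choose $z_\epsilon$ with $\rho(z_\epsilon)=\sum_{a<n}\epsilon_a1_{\{a\}}$ and $\|z_\epsilon\|\le C$. Applying (3) to $\sum_{a<n}\epsilon_az_a-z_\epsilon$ we get
$$\limsup_i\Big|\sum_{a<n}\epsilon_ac_{i,a}\Big|\le C\sup_i\|f_i\|=:C' .$$
There are only finitely many $\epsilon$ for each $n$, so for all large $i$ the maximum over $\epsilon$ is at most $C'+\frac12$. By (1) there are $m_1<m_2<\cdots$ with $\sum_{a<n}|c_{i,a}|\le2C'+1$ for all $i\ge m_n$. For $m_n\le i<m_{n+1}$ put $\gamma'_i=\sum_{a<n}c_{i,a}e_a$, and $\gamma'_i=0$ for $i<m_1$. Then $\|\gamma'_i\|_1\le2C'+1$.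

Replace $f_i$ by $f_i-W\gamma'_i$. This is again a bounded lift of $(x_i)$, so (3) persists. Since $z_a(W\gamma'_i)=\gamma'_i(a)$, and $\gamma'_i(a)=c_{i,a}$ as soon as $i\ge m_{a+1}$, the new lift satisfies $z_a(f_i)=0$ for all $i\ge m_{a+1}$. If $\rho(z)$ is finitely supported, then $z-\sum_a\rho(z)_az_a\in\ker\rho$, where the sum is finite, and (5) follows from (3). From now on $f_i$ denotes the new lift, and $R=\sup_i\|f_i\|$.

If $A\triangle A'$ is finite, then $\rho(\sigma(A)-\sigma(A'))$ is finitely supported, so (5) gives

* **(P2)** if $A\triangle A'$ is finite, then $h_i(A)-h_i(A')\to0$ as $i\to\infty$.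

This does not finish the proof: in the running example (5) already holds, since $z=(1_{\{a\}},y)$ gives $z(f_i)=1_{\{a\}}(i)+y_i\to0$, and still $\gamma_i=e_i$ has to be found. The mass to be removed runs off to infinity, and we must learn *where* it is at time $i$. By (P2), $h_i(A)$ does not see a fixed initial part of $A$ in the limit. One would like to say also that, for fixed $i$, $h_i(A)$ does not see the far tail of $A$. Then $h_i$ would live on a moving finite block.

Neither statement is available in usable form. The choice of $\sigma(A)$ is arbitrary, so $h_i$ may depend wildly on the tail. And (P2) is not uniform in $A$: in the running example, for $A_1=[N,\infty)$ with $N\geq1$, $h_N(A_1)=2$ and $h_N(\{0\}\cup A_1)=1$, however large $N$ is.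

The remedy has two parts. Choose $\sigma$ *measurably*; then Baire category provides continuity, and a uniform (P2), on a large set of $A$'s. Then force *every* $A$ into this large set by attaching to it fixed finite patterns. In the running example the pattern will be: make sure that the set contains a given point. Then $\min$ can no longer run away.

## 5. A Borel choice of extensions

We use the following textbook facts.

**Kuratowski–Ryll-Nardzewski theorem.** Let $P$ be a metrizable space, $B$ a Polish space, and $\Phi$ a map assigning to each $A\in P$ a nonempty closed set $\Phi(A)\subset B$ such that $\{A:\Phi(A)\cap O\neq\emptyset\}$ is Borel for every open $O\subset B$. Then there is a Borel map $\sigma:P\to B$ with $\sigma(A)\in\Phi(A)$ for all $A$.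

**Baire property.** A subset $E$ of a Polish space has the *Baire property* if $E\triangle O$ is meager for some open $O$. Borel sets in Polish spaces have it. For example, the set of finite subsets of $\mathbb N$ is countable, hence meager in $2^{\mathbb N}$, and one may take $O=\emptyset$.

**Step 2: Borel functions $h_i$, continuous on a dense $G_\delta$.** *The purpose is to choose $\sigma$ so that all $h_i$ become continuous on one comeager set.* Let $B=\{z\in Z^*:\|z\|\le C\}$ with the weak$^*$ topology. It is compact, and metrizable since $Z$ is separable. The set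
$$\{(A,z)\in2^{\mathbb N}\times B:\rho(z)=1_A\}$$
is defined by the conditions $z(We_a)=1_A(a)$, $a\in\mathbb N$, so it is closed, hence compact. Its sections $\Phi(A)=\{z\in B:\rho(z)=1_A\}$ are closed, and nonempty by (2). For closed $F\subset B$, the set $\{A:\Phi(A)\cap F\ne\emptyset\}$ is the projection of a compact set, hence compact. Every open $O\subset B$ is a countable union of closed sets, so $\{A:\Phi(A)\cap O\neq\emptyset\}$ is $F_\sigma$, in particular Borel. The selection theorem gives a Borel map $\sigma:2^{\mathbb N}\to B$ with $\rho(\sigma(A))=1_A$ for all $A$.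

We use this $\sigma$ from now on. As $z\mapsto z(f_i)$ is weak$^*$ continuous, each $h_i(A)=\sigma(A)(f_i)$ is a Borel function on $2^{\mathbb N}$, with $|h_i|\le CR$. (P1) and (P2) hold, since they hold for any choice.

Let $(V_m)$ be a countable base of the scalar field. By the Baire property there are open sets $O_{i,m}$ such that $h_i^{-1}(V_m)\triangle O_{i,m}$ is meager. The union of these countably many meager sets is meager, so some dense $G_\delta$ set $G\subset2^{\mathbb N}$ is disjoint from all of them. Then $h_i^{-1}(V_m)\cap G=O_{i,m}\cap G$ for all $i,m$. Every open set of scalars is a union of sets $V_m$; thus every $h_i|_G$ is continuous. Write $G=\bigcap_kU_k$ with $U_k$ open, dense and decreasing in $k$; replacing the open sets by their finite intersections makes them decreasing.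

## 6. Finite patterns that force genericity

**Step 3: construction of the patterns.** *The purpose is to find consecutive blocks $I_k$ and sets $s_k\subset I_k$ such that a set $A$ with $A\cap I_k=s_k$ is decoupled at $I_k$: early $h_i$ do not see what comes after $I_k$, and late $h_i$ do not see what comes before.*

We construct $0=n_0<n_1<\cdots$, $0=i_0<i_1<\cdots$ and $s_k\subset I_k:=[n_k,n_{k+1})$ such that:

* **(a)** if $t\subset[0,n_k)$ and $A\cap[0,n_{k+1})=t\cup s_k$, then $A\in U_k$;
* **(b)** if $A,A'\in G$ agree on $[0,n_{k+1})$ and $A\cap I_k=s_k$, then $|h_i(A)-h_i(A')|\le2^{-k}$ for all $i<i_k$;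
* **(c)** if $A_1\subset[n_k,\infty)$, $A_1\cap I_k=s_k$, and $t\cup A_1\in G$ for all $t\subset[0,n_k)$, then $|h_i(t\cup A_1)-h_i(t'\cup A_1)|\le2^{-k}$ for all $t,t'\subset[0,n_k)$ and all $i\ge i_{k+1}$.

Suppose that $n_k$ and $i_k$ are given. A *pattern* is a set $s\subset[n_k,p)$ together with the number $p\ge n_k$. For $t\subset[0,n_k)$ it determines the cylinder $\{A:A\cap[0,p)=t\cup s\}$. To extend the pattern means to pass to $p'\ge p$ and $s'\subset[n_k,p')$ with $s'\cap[n_k,p)=s$. For example, with $n_k=1$, the pattern $s=\{1\}$, $p=3$ prescribes "$1$ belongs, $2$ does not", and leaves $0$ free. Start with the empty pattern, $p=n_k$. We extend it finitely many times. Each extension shrinks the cylinders of all $t$, so properties already obtained survive.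

*Obtaining (a).* Treat the finitely many $t\subset[0,n_k)$ in turn. The current cylinder of $t$ is open and nonempty, so it meets the dense open set $U_k$, and the intersection contains a smaller cylinder. Extend the pattern so that the cylinder of $t$ becomes this one.

*Obtaining (b).* Again treat each $t$ in turn. Choose $A_0\in G$ in the current cylinder of $t$. Each $h_i|_G$ is continuous at $A_0$, and there are only finitely many $i<i_k$. So there is $p'\ge p$ such that $|h_i(A)-h_i(A_0)|\le2^{-k-1}$ for all $i<i_k$ and all $A\in G$ with $A\cap[0,p')=A_0\cap[0,p')$. Replace the pattern by $A_0\cap[n_k,p')$. Afterwards, two points of $G$ in the cylinder of $t$ have $h_i$-values at distance at most $2^{-k}$ for $i<i_k$. When this is done for all $t$, (b) holds: apply it with $t=A\cap[0,n_k)$.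

*Obtaining (c).* Let
$$G'=\{A_1\subset[n_k,\infty):t\cup A_1\in G\text{ for all }t\subset[0,n_k)\}.$$
For each $t$, the map $A_1\mapsto t\cup A_1$ is a homeomorphism of $2^{[n_k,\infty)}$ onto a clopen cylinder, in which $G$ is a dense $G_\delta$. So $G'$ is a finite intersection of dense $G_\delta$ sets in $2^{[n_k,\infty)}$, hence a dense $G_\delta$. For $m\in\mathbb N$ let $R_m$ be the set of $A_1\in G'$ with
$$|h_i(t\cup A_1)-h_i(t'\cup A_1)|\le2^{-k}\quad\text{for all }i\ge m\text{ and all }t,t'\subset[0,n_k).$$
$R_m$ is relatively closed in $G'$, because each $A_1\mapsto h_i(t\cup A_1)$ is continuous on $G'$. By (P2), applied to the finitely many pairs $t,t'$, each $A_1\in G'$ belongs to some $R_m$. The set of $A_1\in G'$ that extend the current pattern is a $G_\delta$ in a compact metrizable space, hence Polish, and it is nonempty as $G'$ is dense. By the Baire category theorem some $R_m$ has nonempty interior in it. That is, there is a larger pattern such that *all* $A_1\in G'$ extending it lie in $R_m$. Take this pattern as $s_k$, extended once more if necessary so that its end $n_{k+1}$ satisfies $n_{k+1}>n_k$, and put $i_{k+1}=\max(m,i_k+1)$.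 This gives (c) and completes the construction.

**From generic sets to an explicit family.** Let $\mathcal G$ be the set of all $A\subset\mathbb N$ with $A\cap I_k=s_k$ for infinitely many $k$. By (a), with $t=A\cap[0,n_k)$, such an $A$ lies in infinitely many $U_k$, hence in all of them because they decrease. So $\mathcal G\subset G$. A finite modification changes $A\cap I_k$ for finitely many $k$ only, so $\mathcal G$ is stable under finite modifications. Hence, for $A,A'\in\mathcal G$:

* **(b′)** if $A\cap I_k=s_k$ and $A,A'$ agree on $[0,n_{k+1})$, then $|h_i(A)-h_i(A')|\le2^{-k}$ for $i<i_k$;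
* **(c′)** if $A\cap I_k=s_k$ and $A\triangle A'\subset[0,n_k)$, then $|h_i(A)-h_i(A')|\le2^{-k}$ for $i\ge i_{k+1}$.

(b′) is (b). For (c′) apply (c) to $A_1=A\cap[n_k,\infty)$: all $t\cup A_1$ are finite modifications of $A$, hence in $\mathcal G\subset G$, and both $A$ and $A'$ are of this form.

**Running example, continued.** There $h_i(A)=1_A(i)+[\min A=i]$ is continuous on $2^{\mathbb N}$ for each $i$, and we may take $U_k=G=2^{\mathbb N}$. Then $n_k=i_k=k$, $I_k=\{k\}$, $s_k=\{k\}$ works. Condition (a) is void. For (b): when $i<k$, $h_i(A)$ is determined by $A\cap[0,k+1)$. For (c): if $k\in A_1$, then $\min(t\cup A_1)\le k$, so for $i\ge k+1$ we have $h_i(t\cup A_1)=1_{A_1}(i)$, independent of $t$. A pattern consisting of the empty set could not serve for any $k\ge1$: whatever block $[k,p)$ and bound $i_{k+1}$ are chosen, a set $A_1=[N,\infty)$ with $N\ge\max(p,i_{k+1})$ violates (c) at $i=N$, with $t=\emptyset$ and $t'=\{0\}$.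

## 7. Padding along residue classes mod 3

An arbitrary $A\subset\mathbb N$ has no reason to belong to $\mathcal G$. We split $\mathbb N$ into three parts, so that a subset of one part can be padded with the patterns living on the other two.

**Step 4: localization on one block.** *The purpose is to show that, for $A$ inside one part, $h_i(A)$ is asymptotically determined by the trace of $A$ on a single finite block which depends on $i$ only.*

For $r\in\{0,1,2\}$ let $N_r=\bigcup_{k\equiv r\,(3)}I_k$, so $\mathbb N=N_0\sqcup N_1\sqcup N_2$. For $A\subset N_r$ put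
$$A^\sharp=A\cup P_r,\qquad P_r=\bigcup_{k\not\equiv r\,(3)}s_k .$$
The union is disjoint, $A^\sharp\cap I_l=s_l$ for all $l\not\equiv r$, and so $A^\sharp\in\mathcal G$. Note $\emptyset^\sharp=P_r$.

For $i\ge i_2$ let $k=k(i)\ge2$ be defined by $i_k\le i<i_{k+1}$; then $k(i)\to\infty$. Let $\kappa=\kappa_r(i)$ be the unique element of $\{k-1,k,k+1\}$ congruent to $r$ mod $3$.

**Claim 4.** If $A,A'\subset N_r$ and $A\cap I_\kappa=A'\cap I_\kappa$, then $|h_i(A^\sharp)-h_i(A'^\sharp)|\le2^{3-k(i)}$.

*Proof.* We look for a padded block on the left of $I_\kappa$, early enough for (c′) at time $i$, and one on the right, late enough for (b′). Let $j$ be the largest integer $\le k-1$ with $j\not\equiv r$, and $j'$ the smallest integer $\ge k+1$ with $j'\not\equiv r$: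

* if $\kappa=k-1$, then $j=k-2$ and $j'=k+1$;
* if $\kappa=k$, then $j=k-1$ and $j'=k+1$;
* if $\kappa=k+1$, then $j=k-1$ and $j'=k+2$.

In each case $j\ge k-2\ge0$, $j'\ge k+1$, $j<\kappa<j'$, and $\kappa$ is the only index in $\{j,j+1,\dots,j'\}$ congruent to $r$. Now change $A$ into $A'$ in two moves, through
$$A''=(A'\cap[0,n_j))\cup(A\setminus[0,n_j))\subset N_r .$$

*First move, from $A$ to $A''$.* We have $A^\sharp\triangle A''^\sharp\subset[0,n_j)$ and $A^\sharp\cap I_j=s_j$, and $i\ge i_k\ge i_{j+1}$. So (c′) at $j$ gives $|h_i(A^\sharp)-h_i(A''^\sharp)|\le2^{-j}$.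

*Second move, from $A''$ to $A'$.* The sets $A''^\sharp$ and $A'^\sharp$ agree on $[0,n_j)$ by definition of $A''$. On $[n_j,n_{j'+1})=I_j\cup\cdots\cup I_{j'}$, the only block contained in $N_r$ is $I_\kappa$; on all the others both sets equal $s_l$. On $I_\kappa\subset[n_j,\infty)$ we have $A''\cap I_\kappa=A\cap I_\kappa=A'\cap I_\kappa$. So they agree on $[0,n_{j'+1})$. Also $A''^\sharp\cap I_{j'}=s_{j'}$ and $i<i_{k+1}\le i_{j'}$. So (b′) at $j'$ gives $|h_i(A''^\sharp)-h_i(A'^\sharp)|\le2^{-j'}$.

Finally $2^{-j}+2^{-j'}\le2^{2-k}+2^{-k-1}\le2^{3-k}$. $\square$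

For $i\ge i_2$ define on subsets of the finite set $I_{\kappa_r(i)}\subset N_r$
$$\varphi_i^r(S)=h_i(S^\sharp)-h_i(P_r),\qquad S\subset I_{\kappa_r(i)} .$$
Then $|\varphi_i^r|\le2CR$. For each fixed $A\subset N_r$,
$$h_i(A)-\varphi_i^r\big(A\cap I_{\kappa_r(i)}\big)\longrightarrow0\qquad(i\to\infty). \tag{6}$$
Indeed $A$ and $P_r$ are disjoint with union $A^\sharp$, so $h_i(A^\sharp)-h_i(A)-h_i(P_r)\to0$ by (P1). And $A$ and $A\cap I_{\kappa_r(i)}$ have the same trace on $I_{\kappa_r(i)}$, so $h_i(A^\sharp)-h_i\big((A\cap I_{\kappa_r(i)})^\sharp\big)\to0$ by Claim 4. Subtract.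

**Running example, continued.** Here $k(i)=i$ for $i\ge2$. The set $P_r$ contains $0$ or $1$, so the term $[\min(\cdot)=i]$ vanishes on padded sets for $i\ge2$, and $\varphi^r_i(S)=1_{S^\sharp}(i)-1_{P_r}(i)$. If $r\equiv i$, then $\kappa_r(i)=i$, $i\notin P_r$, and $\varphi_i^r(S)=1_S(i)$. If $r\not\equiv i$, then $i\in P_r$ and $\varphi_i^r=0$. The unwanted term has disappeared, and $\gamma_i=e_i$ is visible.

## 8. Near-additivity, uniform over a block

**Step 5: the additivity defect tends to zero.** *The purpose is to turn (P1), which is pointwise in the pair of sets, into a bound valid for all pairs in the block at once.* Let $\delta_i^r$ be the maximum of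
$$|\varphi_i^r(S\cup S')-\varphi_i^r(S)-\varphi_i^r(S')|$$
over disjoint $S,S'\subset I_{\kappa_r(i)}$. We claim $\delta_i^r\to0$ as $i\to\infty$.

Suppose not. Then there are $\eta>0$, an infinite set $\mathcal I$ of indices $i\ge i_2$, and for each $i\in\mathcal I$ disjoint $S_i,S'_i\subset I_{\kappa_r(i)}$ whose defect exceeds $\eta$. If $\kappa_r(i)=l$, then $|k(i)-l|\le1$, so $\kappa_r$ takes each value only finitely often. After shrinking $\mathcal I$ to an infinite subset, $\kappa_r$ is injective on $\mathcal I$. Now glue the bad pairs together:
$$A=\bigcup_{i\in\mathcal I}S_i,\qquad A'=\bigcup_{i\in\mathcal I}S'_i .$$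
Since different $i\in\mathcal I$ use different blocks, $A$ and $A'$ are disjoint subsets of $N_r$ with $A\cap I_{\kappa_r(i)}=S_i$ and $A'\cap I_{\kappa_r(i)}=S'_i$ for all $i\in\mathcal I$. Apply (6) to the three fixed sets $A\cup A'$, $A$, $A'$: as $i\to\infty$ in $\mathcal I$,
$$\varphi_i^r(S_i\cup S'_i)-\varphi_i^r(S_i)-\varphi_i^r(S'_i)=h_i(A\cup A')-h_i(A)-h_i(A')+o(1),$$
and the right side tends to $0$ by (P1). This contradicts the lower bound $\eta$.

## 9. Measures near $\varphi_i^r$, and the end of the proof of Theorem 1

We must replace $\varphi_i^r$ by a genuinely additive set function, with an error that tends to $0$ with $\delta_i^r$ *whatever the size of the block*. We have no control on $|I_k|$. The obvious candidate $\mu(S)=\sum_{a\in S}\varphi(\{a\})$ is not good enough. Take $\varphi(\emptyset)=0$ and $\varphi(S)=\delta$ for $S\ne\emptyset$: for disjoint nonempty $S,S'$ the defect is $|\delta-2\delta|=\delta$, and if one of the sets is empty it is $0$, but $|\mu(S)-\varphi(S)|=(|S|-1)\delta$ for $S\neq\emptyset$. (Here $\mu=0$ would do, with error $\delta$.) The statement that we need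 is exactly the following theorem.

**Theorem (Kalton–Roberts, Trans. AMS 278 (1983), 803–816).** There is an absolute constant $\mathcal K$ such that, if $\mathcal A$ is an algebra of sets and $\varphi:\mathcal A\to\mathbb R$ satisfies $|\varphi(S\cup S')-\varphi(S)-\varphi(S')|\le\delta$ for all disjoint $S,S'\in\mathcal A$, then there is an additive $\mu:\mathcal A\to\mathbb R$ with $|\varphi-\mu|\le\mathcal K\delta$ on $\mathcal A$.

For complex $\varphi$, real and imaginary parts have defect at most $\delta$; treating them separately gives a complex additive $\mu$ with $|\varphi-\mu|\le2\mathcal K\delta$.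

**Step 6: linearization and conclusion.** *The purpose is to read off $\gamma_i$ and to verify the hypothesis (4) of Lemma 3.* For $i\ge i_2$ and each $r$, apply the theorem to $\varphi_i^r$ on the finite algebra of subsets of $I_{\kappa_r(i)}$: there is an additive $\mu_i^r$ with $|\varphi_i^r-\mu_i^r|\le2\mathcal K\delta_i^r$. Put $\gamma_i^r(a)=\mu_i^r(\{a\})$ for $a\in I_{\kappa_r(i)}$ and $0$ elsewhere. Then $\mu_i^r(S)=\langle\gamma_i^r,1_S\rangle$ for $S\subset I_{\kappa_r(i)}$.

*Boundedness.* For a real additive $\mu$ on a finite set, summing separately over the atoms of positive and of negative mass gives $\sum_a|\mu(\{a\})|\le2\sup_S|\mu(S)|$. With real and imaginary parts, in the complex case,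
$$\|\gamma_i^r\|_1\le4\sup_S|\mu_i^r(S)|\le4(2CR+2\mathcal K\delta_i^r),$$
which is bounded in $i$, because $\delta_i^r\le6CR$. Put $\gamma_i=\gamma_i^0+\gamma_i^1+\gamma_i^2$ for $i\ge i_2$ and $\gamma_i=0$ for $i<i_2$. The sequence $(\gamma_i)$ is bounded in $\ell_1$.

*Convergence.* Let $A\subset\mathbb N$ and $A_r=A\cap N_r$. The vector $\gamma_i^r$ is supported in $I_{\kappa_r(i)}\subset N_r$, so for $i\ge i_2$
$$\langle\gamma_i,1_A\rangle=\sum_{r=0}^2\mu_i^r(A_r\cap I_{\kappa_r(i)})=\sum_{r=0}^2\varphi_i^r(A_r\cap I_{\kappa_r(i)})+o(1)=\sum_{r=0}^2h_i(A_r)+o(1)=h_i(A)+o(1).$$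
The second equality uses $|\varphi_i^r-\mu_i^r|\le2\mathcal K\delta_i^r\to0$ from Step 5. The third is (6) for the three fixed sets $A_0,A_1,A_2$. The last is (P1), used twice, since $A=A_0\sqcup A_1\sqcup A_2$.

This is (4): $\sigma(A)(f_i)-\langle\gamma_i,1_A\rangle\to0$ for every $A\subset\mathbb N$. By Lemma 3, $F_i=f_i-W\gamma_i$ is a weakly null lift of $(x_i)$. This proves Theorem 1, and with it Corollary 2. $\blacksquare$

## 10. Kernels isomorphic to $\ell_1(\Gamma)$, and the Schur property

**Theorem 5.** Theorem 1 holds for $M\simeq\ell_1(\Gamma)$, $\Gamma$ any set. Consequently, for such $M$: if $Z$ has the DPP, so does $Z/M$; if $Z$ has the Schur property, so does $Z/M$.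

*Proof.* If $\Gamma$ is finite, $M$ is complemented and Section 2 gives the lifting. Let $\Gamma$ be infinite, $W:\ell_1(\Gamma)\to Z$ an isomorphic embedding with range $M$, and $(f_i)$ a bounded lift of the weakly null sequence $(x_i)$.

*Finding a countable piece of $M$ that sees the same distances.* Consider the countably many finitely supported sequences $s=(s_i)$ with rational entries (in the complex case, with rational real and imaginary parts). For each $s$ choose $y_{s,n}\in\ell_1(\Gamma)$ with
$$\Big\|\sum_is_if_i-Wy_{s,n}\Big\|\to\mathrm{dist}\Big(\sum_is_if_i,M\Big)\qquad(n\to\infty).$$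
Elements of $\ell_1(\Gamma)$ have countable support. So there is a countably infinite $\Gamma_0\subset\Gamma$ containing the supports of all $y_{s,n}$. Put $M_0=W\ell_1(\Gamma_0)\simeq\ell_1$, a closed subspace of $M$. Then
$$\mathrm{dist}\Big(\sum_is_if_i,M_0\Big)=\mathrm{dist}\Big(\sum_is_if_i,M\Big)$$
for all rational $s$: "$\ge$" holds because $M_0\subset M$, and "$\le$" because $Wy_{s,n}\in M_0$. Both sides are continuous in the coefficients, so equality holds for all finitely supported $s$.

*Transferring the weakly null sequence.* The equality says that $f_i+M_0\mapsto x_i$ extends to a linear isometry between the closed linear spans of $(f_i+M_0)$ in $Z/M_0$ and of $(x_i)$ in $Z/M$. The sequence $(x_i)$ is weakly null in its closed span by Hahn–Banach, so $(f_i+M_0)$ is weakly null in its closed span, hence in $Z/M_0$. Theorem 1 for $M_0$ gives a weakly null $(F_i)$ in $Z$ with $F_i-f_i\in M_0\subset M$. So $(F_i)$ is a weakly null lift of $(x_i)$.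

*Consequences.* The DPP statement follows as in the proof of Corollary 2. If $Z$ has the Schur property and $(x_i)$ is weakly null in $Z/M$, then the lift satisfies $F_i\to0$ in norm, and hence $x_i=qF_i\to0$ in norm. $\square$

In particular, since $\ell_1$ has the Schur property, if the kernel of some quotient map $\ell_1\to E$ is isomorphic to $\ell_1$, then $E$ has the Schur property. The space $\ell_2$ does not have it, so the kernel of a quotient map $\ell_1\to\ell_2$ is not isomorphic to $\ell_1$. For that kernel both the lifting and the DPP of the quotient fail, as computed in Section 2, so the hypothesis $M\simeq\ell_1$ in Theorem 1 cannot simply be dropped.
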